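# Supersolvable line arrangements with the same lattice and different complements

## 1. Six lines through four points

Take coordinates $[u:y:z]$ on $\mathbf{CP}^2$ and the six lines
$$z=0,\qquad u=0,\qquad u=z,\qquad y=0,\qquad y=z,\qquad y=u .$$
Off the line $z=0$ we may set $z=1$, so the complement of the six lines is
$$M=\{(u,y)\in\mathbf C^2:\ u,y\notin\{0,1\},\ y\neq u\}.$$

We list the intersection points by hand. Three of the lines ($z=0$, $u=0$, $u=z$) pass through $[0:1:0]$, and three ($z=0$, $y=0$, $y=z$) through $[1:0:0]$. In the affine plane the points $(0,0)$ and $(1,1)$ lie on three lines each. The points $(0,1)$, $(1,0)$ and $[1:1:0]$ lie on two lines each. The count is right: four triple points and three double points account for $4\cdot 3+3\cdot 1=15=\binom62$ pairs of lines.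

Two things can be read off from this list.

First, project by $(u,y)\mapsto u$. The image is $\mathbf C\setminus\{0,1\}$ and the fiber over $u$ is $\mathbf C\setminus\{0,1,u\}$. The three removed points never collide. They could collide only at an affine intersection point of two non-vertical lines, and all such points lie on the vertical lines $u=0$ and $u=1$, which have been removed. In other words, every intersection point is joined to $[0:1:0]$ by a line of the arrangement.

Second, the incidence pattern determines the arrangement. Each of the six lines contains exactly two of the four triple points, and any two triple points lie on a common line of the arrangement. Suppose another arrangement of six lines has the same incidences. Its four triple points have no three collinear: otherwise the line of the arrangement through two of them would contain three triple points. So its lines are the six lines joining four points in general position. A projective transformation carries any such four points to any other four, hence one arrangement to the other, and the complements are diffeomorphic.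

Here the combinatorics knows the complement. The projection above suggests that arrangements whose complements are built fiber by fiber in this way might always be determined by their combinatorics. These notes show that this is true in $\mathbf{CP}^1$ and false in $\mathbf{CP}^n$ for every $n\ge2$.

## 2. Modular flats, supersolvable arrangements, and a conjecture

An arrangement of hyperplanes $\mathscr A^*$ in $\mathbf{CP}^n$, $n\ge1$, is a finite collection of hyperplanes. Its complement is $M(\mathscr A^*)=\mathbf{CP}^n-\bigcup_{H^*\in\mathscr A^*}H^*$, an open real $2n$-manifold. The cone over $\mathscr A^*$ is the corresponding arrangement $\mathscr A$ of linear hyperplanes in $\mathbf C^{n+1}$.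

**Definition (intersection lattice).** $L(\mathscr A^*)$ is the lattice of flats of $\mathscr A$: all intersections of subfamilies of $\mathscr A$, with $\mathbf C^{n+1}$ as the empty intersection, ordered by reverse inclusion.

This is a geometric lattice. The rank of a flat is its codimension, $S\vee T=S\cap T$, and $S\wedge T$ is the smallest flat containing both $S$ and $T$, that is, the intersection of all members of $\mathscr A$ that contain both. The bottom $\hat0$ is $\mathbf C^{n+1}$, the top $\hat 1$ is the intersection of all the hyperplanes, and the atoms are the hyperplanes.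

**Definition (modular, supersolvable).** An element $S$ of a geometric lattice $L$ is modular if
$$\operatorname{rk}(S)+\operatorname{rk}(T)=\operatorname{rk}(S\wedge T)+\operatorname{rk}(S\vee T)\qquad\text{for all }T\in L.$$
A central arrangement is supersolvable if its lattice has a maximal chain $\hat0=S_0<S_1<\dots<S_r=\hat1$ of modular elements. A projective arrangement is supersolvable if its cone is.

The elements $\hat0$ and $\hat1$ are always modular. So is every atom $H$: if $T\subset H$ then $H\vee T=T$ and $H\wedge T=H$; if not, $\operatorname{rk}(H\vee T)=\operatorname{rk}(T)+1$ and $H\wedge T=\hat0$. For lines in $\mathbf{CP}^2$ with a lattice of rank 3, the only remaining condition concerns rank-2 flats, which are the intersection points.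

**Criterion in rank 3.** A rank-2 flat $p$ is modular if and only if every other intersection point $Y$ is joined to $p$ by a line of the arrangement. Indeed, against $\hat0$, $\hat1$, atoms and $p$ itself the condition holds automatically, since modularity of a pair is symmetric. For a rank-2 flat $Y\ne p$ we have $\operatorname{rk}(p\vee Y)=3$, so the condition reads $\operatorname{rk}(p\wedge Y)=1$, which says that some line of the arrangement contains both points.

In Section 1 the point $[0:1:0]$ is modular by this criterion, so the six-line arrangement is supersolvable. Four lines in general position are not: the intersection point of two of them and that of the other two lie on no common line of the arrangement, so no rank-2 flat is modular.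

**Definition (combinatorial).** The diffeomorphic type of a class of arrangements is combinatorial if, for any two arrangements $\mathscr A_0^*,\mathscr A_1^*$ of the class in the same $\mathbf{CP}^n$, $L(\mathscr A_0^*)\cong L(\mathscr A_1^*)$ implies that $M(\mathscr A_0^*)$ and $M(\mathscr A_1^*)$ are diffeomorphic.

**Conjecture.** The diffeomorphic type of supersolvable arrangements is combinatorial: for every $n\ge1$, if $\mathscr A_0^*$ and $\mathscr A_1^*$ are supersolvable arrangements in $\mathbf{CP}^n$ with $L(\mathscr A_0^*)\cong L(\mathscr A_1^*)$, then $M(\mathscr A_0^*)$ and $M(\mathscr A_1^*)$ are diffeomorphic.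

The conjecture comes from "The diffeomorphic types of the complements of arrangements in $CP^3$ I: Point arrangements" (doi:10.2969/jmsj/05920423). That paper works in $\mathbf{CP}^3$ and states it without specifying a dimension; the formulation for every $n$ is the reading used here.

The case $n=1$ is immediate. An arrangement in $\mathbf{CP}^1=S^2$ is a set of $d$ points, and $d$ is the number of atoms of the lattice. Any $d$-point subset of $S^2$ can be carried to any other by a diffeomorphism of $S^2$, so the complements are diffeomorphic. The conjecture holds for $n=1$.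

## 3. Adding roots of unity

Let $N\ge3$, $\mu_N=\{\theta\in\mathbf C:\theta^N=1\}$, $P=\{0\}\cup\mu_N$ and $X=\mathbf C\setminus P$. For a primitive $N$-th root of unity $\eta$ let $\mathscr A_\eta^*$ be the arrangement of $2N+5$ lines in $\mathbf{CP}^2$
$$z=0,\qquad u=cz\ (c\in P),\qquad y=cz\ (c\in P),\qquad y=u,\qquad y=\eta u .$$
Its complement is
$$M_\eta=\{(u,y)\in X\times X:\ y\ne u,\ y\ne\eta u\}.$$
Put $G_\eta=\pi_1(M_\eta)$.

Consider $N=5$ and $\zeta=e^{2\pi i/5}$, which gives 15 lines. For $\eta=\zeta$ or $\eta=\zeta^2$ the intersection points are as follows. The points $[0:1:0]$ and $[1:0:0]$ lie on $7$ lines each. The points $[1:1:0]$ and $[1:\eta:0]$ are double. The point $(0,0)$ lies on $4$ lines. The ten points $(c,c)$ and $(c,\eta c)$ with $c\in\mu_5$ are triple, and the other $36-11=25$ points of $P\times P$ are double. The count of pairs is $21+21+1+1+6+30+25=105=\binom{15}2$. To compare $\eta=\zeta$ with $\eta=\zeta^2$, send $u=cz$ to $u=c^2z$, send $y=cz$ to $y=c^2z$, send $y=\zeta u$ to $y=\zeta^2u$, and fix $z=0$ and $y=u$. On $P$ the map $c\mapsto c^2$ is a bijection. The triple point $(c,\zeta c)$ goes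 to $(c^2,\zeta^2c^2)$, which lies on $y=\zeta^2u$. So all incidences match and the two lattices are isomorphic.

On the other hand, complex conjugation $(u,y)\mapsto(\bar u,\bar y)$ maps $M_\eta$ diffeomorphically onto $M_{\bar\eta}=M_{\eta^{-1}}$. For $N=3,4,6$ the only primitive roots are $\eta$ and $\eta^{-1}$, and nothing is left to compare. For $N=5$ there are two classes, $\{\zeta,\zeta^4\}$ and $\{\zeta^2,\zeta^3\}$.

**Theorem 1.** (a) All $\mathscr A_\eta^*$ ($N$ fixed, $\eta$ primitive) are supersolvable and have isomorphic intersection lattices. (b) For primitive $\eta,\eta'$ the following are equivalent: $M_\eta,M_{\eta'}$ are diffeomorphic; they are homotopy equivalent; $G_\eta\cong G_{\eta'}$; $\eta'=\eta^{\pm1}$.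

**Corollary 2 (the conjecture is false).** The arrangements $\mathscr A_\zeta^*$ and $\mathscr A_{\zeta^2}^*$ of 15 lines each, with $\zeta=e^{2\pi i/5}$, are supersolvable with isomorphic lattices, but $M_\zeta$ and $M_{\zeta^2}$ are not homotopy equivalent, hence neither homeomorphic nor diffeomorphic, since $\zeta^2\neq\zeta^{\pm1}$.

**Theorem 3.** The conjecture holds for $n=1$. For every $n\ge2$ and every $m$ there are $m$ supersolvable arrangements in $\mathbf{CP}^n$ with isomorphic lattices and pairwise non-isomorphic fundamental groups of complements; in particular the complements are pairwise not homotopy equivalent.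

**Proof of Theorem 1(a).** We first compare lattices. Choose $\sigma\in\mathrm{Gal}(\mathbf Q(\mu_N)/\mathbf Q)$ with $\sigma(\eta)=\eta'$. It permutes $P$, so applying it to coefficients is a bijection from the linear forms $z,\ u-cz,\ y-cz,\ y-u,\ y-\eta u$ to those of $\mathscr A_{\eta'}$. A determinant vanishes if and only if its image under $\sigma$ does, so the rank of every subfamily is preserved. The lattice of flats is determined by the rank function on subfamilies, so $L(\mathscr A^*_\eta)\cong L(\mathscr A^*_{\eta'})$.

Next we list the intersection points to apply the criterion of Section 2. On $z=0$ they are $[0:1:0]$, $[1:0:0]$, $[1:1:0]$, $[1:\eta:0]$. In the affine part the lines $y=u$ and $y=\eta u$ meet $u=c$ at $(c,c)$ and $(c,\eta c)$, meet $y=d$ at $(d,d)$ and $(\eta^{-1}d,d)$, and meet each other at $(0,0)$. Since $\mu_NP=P$, every affine intersection point lies in $P\times P$.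

The lattice has rank 3, because $z=u=y=0$ forces the origin. Let $p$ be the flat given by $[0:1:0]$. An intersection point $(c,d)\in P\times P$ is joined to it by $u=cz$, and an intersection point on $z=0$ is joined to it by $z=0$. By the criterion $p$ is modular, and $\hat0<\{z=0\}<p<\hat1$ is a maximal chain of modular elements. $\square$

## 4. What the lattice and finite quotients cannot see

Suppose we tried to prove the conjecture for this family. The modular point gives the projection $(u,y)\mapsto u$, which (Lemma 4) is a bundle over $X$ with fiber $\mathbf C\setminus(P\cup\{u,\eta u\})$. For $\eta$ and $\eta'$ the base is the same and the fibers are diffeomorphic. The lattice even records which removed points collide over which puncture of $X$: over $c\in\mu_N$ the point $u$ runs into $c$ and $\eta u$ runs into $\eta c$. What the lattice does not record is how the removed points move around one another in between, and this motion is the rotation by $\eta$. The bundle structure alone therefore does not produce a diffeomorphism $M_\eta\to M_{\eta'}$.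

Suppose instead we want to tell $M_\eta$ from $M_{\eta'}$. Cohomology by itself is useless: by the Orlik–Solomon theorem the cohomology ring of the complement is determined by the lattice. Finite quotients of the fundamental group are useless too. The varieties $M_\eta$ and $M_{\eta'}$ are Galois conjugate over $\mathbf Q(\mu_N)$; extending $\sigma$ to an automorphism of $\mathbf C$, one sees that their étale fundamental groups are isomorphic. These are the profinite completions of $G_\eta$ and $G_{\eta'}$ (Grothendieck, SGA 1, Exp. XII), so the two groups have isomorphic profinite completions. This last remark is not used below.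

We must use $G_\eta$ as an infinite discrete group. The plan is to recover from $G_\eta$, up to isomorphism, first the two projections to $X$, then the two removed curves $y=u$ and $y=\eta u$. These are graphs over $X$, and comparing them yields the rotation $u\mapsto\eta u$ as an outer automorphism of the free group $\pi_1(X)$. Section 10 explains why this still does not suffice; a winding number supplied by the map $y/u$ finishes the argument.

## 5. Two fibrations of $M_\eta$

Paths are multiplied left to right: $fg$ is $f$ followed by $g$. Choose once and for all $u_0,y_0\in X$ with $y_0/u_0\notin\mu_N$, and a path $\ell$ in $X$ from $u_0$ to $y_0$. Then $(u_0,y_0)$ lies in every $M_\eta$ and serves as base point. Put $F=\pi_1(X,u_0)$, free of rank $N+1$, and identify $\pi_1(X,y_0)$ with $F$ by $f\mapsto\ell f\ell^{-1}$. Let $W=X\times X$, so $\pi_1(W)=F\times F$, with projections $p_1(u,y)=u$ and $p_2(u,y)=y$; the same letters denote the induced homomorphisms $G_\eta\to F$.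

**Outer classes.** A homeomorphism $h$ of $X$ and a path $\kappa$ from $u_0$ to $h(u_0)$ give the automorphism $f\mapsto\kappa\,h(f)\,\kappa^{-1}$ of $F$. Another $\kappa$ changes it by an inner automorphism, so $h$ has a well-defined class $[h]\in\mathrm{Out}(F)=\mathrm{Aut}(F)/\mathrm{Inn}(F)$, and $[hh']=[h][h']$. For $\theta\in\mu_N$ let $r_\theta(u)=\theta u$. On $H^1(X)$ let $v_c$, $c\in P$, be the basis of classes of $\frac1{2\pi i}d\log(u-c)$. Since $d\log(\theta u-c)=d\log(u-\theta^{-1}c)$,
$$r_\theta^*v_c=v_{\theta^{-1}c}.$$
Inner automorphisms act trivially on $H^1$. If $[r_\theta]=1$, then $v_{\theta^{-1}}=v_1$ and $\theta=1$. So $\theta\mapsto[r_\theta]$ is an injective homomorphism $\mu_N\to\mathrm{Out}(F)$.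

**Lemma 4.** $p_1$ and $p_2$ are locally trivial bundles $M_\eta\to X$ with fiber a plane minus $N+3$ points. Consequently $M_\eta$ is aspherical, $K_j:=\ker(p_j:G_\eta\to F)$ is free of rank $N+3$ for $j=1,2$, and $G_\eta$ has trivial center.

*Proof.* The fiber of $p_1$ over $u$ is $\mathbf C\setminus(P\cup\{u,\eta u\})$. For $u\in X$ the $N+3$ removed points are distinct, because $u,\eta u\notin P$ and $u\ne\eta u$ (as $u\neq0$). So $p_1$ is the pullback, along $u\mapsto((c)_{c\in P},u,\eta u)$, of the Fadell–Neuwirth bundle that forgets the last of $N+4$ distinct points of $\mathbf C$. Likewise $p_2$ has fiber $\mathbf C\setminus(P\cup\{y,\eta^{-1}y\})$ over $y$. Base and fiber are connected and aspherical, so the long exact sequence of homotopy groups shows that $M_\eta$ is aspherical, that $p_j$ is onto on $\pi_1$, and that $K_j$ is the fundamental group of the fiber, free of rank $N+3$. The center of $G_\eta$ maps under the surjection $p_1$ into the center of $F$, which is trivial. So it lies in $K_1$, hence in the center of $K_1$, which is trivial. $\square$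

## 6. Residues and cup products

Cohomology has rational coefficients unless stated otherwise; write $M=M_\eta$, $G=G_\eta$ and $H=H^1(X)$. Put $\varepsilon=v_0$, the winding number around $0$. For $s\in H$ write $s_a=p_1^*s$ and $s_b=p_2^*s$, and $H_a=p_1^*H$, $H_b=p_2^*H$. Since $H^2(X)=0$, the Künneth formula gives
$$H^1(W)=H_a\oplus H_b,\qquad H^2(W)=H\otimes H\quad(s_a\cup t_b\leftrightarrow s\otimes t).$$

For $\theta\in\{1,\eta\}$ let $\Gamma_\theta=\{y=\theta u\}\subset W$. These are closed complex submanifolds. They are disjoint, since they would meet only at $u=0\notin X$, and each is mapped diffeomorphically onto $X$ by $p_1$ and by $p_2$. With $\Gamma=\Gamma_1\sqcup\Gamma_\eta$ we have $M=W\setminus\Gamma$. The exact sequence of $(W,M)$ and the Thom isomorphism $H^{k+1}(W,M)\cong H^{k-1}(\Gamma)$ give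
$$H^{k-2}(\Gamma)\to H^k(W)\to H^k(M)\xrightarrow{\ \mathrm{Res}\ }H^{k-1}(\Gamma)\to H^{k+1}(W).$$
Write $\mathrm{Res}_\theta$ for the component in $H^{k-1}(\Gamma_\theta)$. In degree one, restricting to a small disc transverse to $\Gamma_\theta$ shows that $\mathrm{Res}_\theta(x)\in H^0(\Gamma_\theta)=\mathbf Q$ is the value of $x$ on a small positive loop around $\Gamma_\theta$, up to one universal sign which we normalize to $+$. For instance, for $\mathbf C\setminus\{0\}\subset\mathbf C$ the residue of $\frac1{2\pi i}d\log t$ is $1$.

**Lemma 5.** Let $g_\theta$ be the class of $\frac1{2\pi i}d\log(y-\theta u)$, $\theta\in\{1,\eta\}$. Then $H^1(M)=H_a\oplus H_b\oplus\langle g_1,g_\eta\rangle$, and $H^2(W)\to H^2(M)$ is injective. For $\nu,\nu'\in H^1(W)$ and $\theta,\theta'\in\{1,\eta\}$,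
$$\mathrm{Res}_\theta(g_{\theta'}\cup\nu)=\pm\delta_{\theta\theta'}\,\nu|_{\Gamma_\theta},\qquad \mathrm{Res}_\theta(\nu\cup\nu')=0,\tag{1}$$
and for every $c\in P$
$$g_1\cup\big((v_c)_a-(v_c)_b\big)=-(v_c)_a\cup(v_c)_b .\tag{2}$$

*Proof.* The function $y-\theta u$ has a simple zero along $\Gamma_\theta$ and no other zero in $W$. So $\mathrm{Res}(g_\theta)$ is $1$ on $\Gamma_\theta$ and $0$ on the other component, and $\mathrm{Res}:H^1(M)\to H^0(\Gamma)=\mathbf Q^2$ is onto. In the exact sequence
$$0\to H^1(W)\to H^1(M)\to H^0(\Gamma)\to H^2(W)\to H^2(M)$$
the third map is therefore onto and the next map is zero. This gives the description of $H^1(M)$ and the injectivity.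

The connecting map satisfies $\delta(x\cup\nu|_M)=\pm\,\delta x\cup\nu$, and the Thom isomorphism is $H^*(\Gamma)$-linear up to sign. Hence $\mathrm{Res}(x\cup\nu|_M)=\pm\mathrm{Res}(x)\cup\nu|_\Gamma$, which gives the first half of (1). The second half holds because $\nu\cup\nu'$ comes from $W$.

For (2) put $A=u-c$ and $B=y-c$, so $y-u=B-A$. Then
$$d\log(B-A)\wedge(d\log A-d\log B)=\frac{dB-dA}{B-A}\wedge\Big(\frac{dA}A-\frac{dB}B\Big)=\frac{dB\wedge dA}{B-A}\Big(\frac1A-\frac1B\Big).$$
The right side is $\frac{dB\wedge dA}{AB}=-d\log A\wedge d\log B$. Dividing by $(2\pi i)^2$ gives (2) in complex cohomology, hence in rational cohomology. $\square$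

## 7. Isotropic subspaces and the two kernels

A subspace $V\subset H^1(M)$ is isotropic if $v\cup w=0$ for all $v,w\in V$. A map from $M$ to a space with no second cohomology produces one by pullback. For example $H_a$ and $H_b$ are isotropic of dimension $N+1$, because they come from $X$. The next lemma says that large isotropic subspaces come only from these two projections, and that every remaining one of dimension 3 marks the puncture $0$.

**Lemma 6.** Let $V\subset H^1(M)$ be isotropic and $V_0=V\cap H^1(W)$.

(i) If $\dim V_0\ge2$ (for example if $\dim V\ge4$), then $V\subset H_a$ or $V\subset H_b$.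

(ii) If $\dim V=3$, $V\not\subset H_a$ and $V\not\subset H_b$, then $V_0=\mathbf Q(\varepsilon_a-\varepsilon_b)$.

(iii) There is an isotropic $V_E$ with $\dim V_E=3$, $V_E\not\subset H_a$, $V_E\not\subset H_b$.

*Proof of (i).* The space $V_0$ is the kernel of the map $V\to\mathbf Q^2$ taking the coefficients of $g_1$ and $g_\eta$, so $\dim V_0\ge\dim V-2$; this explains the parenthesis.

First we show that $V_0$ lies in $H_a$ or in $H_b$. Let $v=s_a+s'_b$ and $w=t_a+t'_b$ be independent in $V_0$. Since $s_a\cup t_a=0=s'_b\cup t'_b$, we have $v\cup w=s_a\cup t'_b-t_a\cup s'_b$. By the injectivity in Lemma 5, $s\otimes t'=t\otimes s'$ in $H\otimes H$. If this tensor is nonzero, then $t=\lambda s$ for some scalar $\lambda$, so $s\otimes t'=\lambda s\otimes s'$ and $t'=\lambda s'$. Then $w=\lambda v$, a contradiction. So the tensor is zero: ($s=0$ or $t'=0$) and ($t=0$ or $s'=0$). The combinations $s=s'=0$ and $t=t'=0$ are excluded because $v,w\ne0$. What remains is $s=t=0$, where both lie in $H_b$, or $s'=t'=0$, where both lie in $H_a$. Now fix a nonzero $w_1\in V_0$ and an element independent of it; $w_1$ lies in exactly one of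 $H_a,H_b$ because $H_a\cap H_b=0$. Every element of $V_0$ independent of $w_1$ lies in the same one, so $V_0\subset H_a$ or $V_0\subset H_b$.

Next we show $V=V_0$. If not, some $v\in V$ has a nonzero $g_\theta$-coefficient $\lambda_\theta$ for some $\theta$. For $w\in V_0$, (1) gives $0=\mathrm{Res}_\theta(v\cup w)=\pm\lambda_\theta\,w|_{\Gamma_\theta}$. The restrictions $H_a\to H^1(\Gamma_\theta)$ and $H_b\to H^1(\Gamma_\theta)$ are isomorphisms, because $\Gamma_\theta$ maps diffeomorphically to $X$ by $p_1$ and $p_2$. So $w=0$, and $V_0=0$, a contradiction.

*Proof of (ii).* By (i), $\dim V_0\le1$, and $\dim V_0\ge 3-2=1$. So $V_0=\mathbf Qw$ and $V\to\mathbf Q^2$ is onto. Using elements of $V$ with nonzero $g_1$-coefficient and with nonzero $g_\eta$-coefficient, (1) gives $w|_{\Gamma_1}=0$ and $w|_{\Gamma_\eta}=0$. Write $w=s_a+s'_b$. Pulling back along $u\mapsto(u,u)$ and $u\mapsto(u,\eta u)$ we get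
$$s+s'=0,\qquad s+r_\eta^*s'=0 .$$
So $w=s_a-s_b$ with $r_\eta^*s=s$. Write $s=\sum_{c\in P}s_cv_c$. Since $r_\eta^*v_c=v_{\eta^{-1}c}$ and $\eta$ is primitive, $s_c$ is constant on $\mu_N$. Now choose $v=g_1+h_a+h'_b\in V$ with $h,h'\in H$. We have $h_a\cup(s_a-s_b)=-h_a\cup s_b$ and $h'_b\cup(s_a-s_b)=-s_a\cup h'_b$. With (2) and the injectivity of $H^2(W)\to H^2(M)$,
$$0=v\cup w=-\sum_{c\in P}s_c\,v_c\otimes v_c-h\otimes s-s\otimes h'\qquad\text{in }H\otimes H .$$
So the diagonal tensor $\sum s_cv_c\otimes v_c$ has rank at most $2$. If the constant value of $s_c$ on $\mu_N$ were nonzero, its rank would be at least $N\ge3$. Hence $s=s_0\varepsilon$, with $s_0\ne0$ as $w\neq0$.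

*Proof of (iii).* On $M$ we have $u\ne0$ and $y\notin\{0,u,\eta u\}$, so $t=y/u$ defines a map $M\to\mathbf C\setminus\{0,1,\eta\}$. Since $t-1=(y-u)/u$ and $t-\eta=(y-\eta u)/u$, the classes of $\frac1{2\pi i}d\log t$, $\frac1{2\pi i}d\log(t-1)$, $\frac1{2\pi i}d\log(t-\eta)$ pull back to
$$\varepsilon_b-\varepsilon_a,\qquad g_1-\varepsilon_a,\qquad g_\eta-\varepsilon_a .$$
These are independent, and their span $V_E$ is isotropic because $H^2(\mathbf C\setminus\{0,1,\eta\})=0$. It contains $g_1-\varepsilon_a$, so it lies in neither $H_a$ nor $H_b$. $\square$

**Fact (Lyndon–Schupp, *Combinatorial Group Theory*, Prop. I.3.12).** A nontrivial finitely generated normal subgroup $K$ of a free group $E$ of finite rank has finite index.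

Here is a short argument. Let $Y$ be the covering graph, with fundamental group $K$, of a rose with fundamental group $E$. The group $Q=E/K$ acts on it, simply transitively on vertices. As $K\neq1$, $Y$ contains a finite embedded cycle $C$. If $Q$ were infinite, we could choose infinitely many pairwise disjoint translates of $C$ one after another, since only finitely many $q\in Q$ carry a vertex of $C$ to a vertex of the finitely many translates already chosen. Disjoint embedded cycles are independent in $H_1(Y)=K^{ab}$, so $K$ would not be finitely generated.

**Lemma 7.** If $\psi:G_\eta\to F$ is a surjective homomorphism, then $\ker\psi\in\{K_1,K_2\}$. Moreover $K_1\ne K_2$.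

*Proof.* The purpose is to recognize $p_1$ and $p_2$ inside the abstract group. As $M$ is aspherical, $H^*(M)=H^*(G)$. The subspace $\psi^*H^1(F)$ is isotropic because $H^2(F)=0$, and it has dimension $N+1\ge4$ because $\psi$ is onto. By Lemma 6(i) it lies in $H_a$ or $H_b$; say $H_a$, the other case being the same with $p_2$. Elements of $H_a$ vanish on $K_1$. So every homomorphism $F\to\mathbf Q$ vanishes on $\psi(K_1)$, that is, $\psi(K_1)\subset[F,F]$, which has infinite index in $F$. Since $\psi$ is onto, $\psi(K_1)$ is normal in $F$, and it is finitely generated by Lemma 4. By the Fact it is trivial. So $\psi$ factors through a surjection $G/K_1=F\to F$. Finitely generated free groups have the Hopf property, so this surjection is an isomorphism, and $\ker\psi=K_1$.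

A class in $H^1(G)=\mathrm{Hom}(G,\mathbf Q)$ vanishes on $K_1$ exactly when it factors through $p_1$, that is, lies in $H_a$. So $H_a$ and $H_b$ are the annihilators of $K_1$ and $K_2$. Since $H_a\ne H_b$, we get $K_1\neq K_2$. $\square$

## 8. Meridians of the two removed curves

For an automorphism $\rho$ of $F$ let $\mathrm{graph}(\rho)=\{(g,\rho(g)):g\in F\}\subset F\times F$. For $\rho=\mathrm{id}$ this is the diagonal.

A small model for the next lemma is $M=\mathbf C\setminus\{0,1\}$ inside $W=\mathbf C^*$, with $\Gamma=\{1\}$. The universal cover of $\mathbf C^*$ is $\exp:\mathbf C\to\mathbf C^*$, the preimage of $\Gamma$ is $2\pi i\mathbf Z$, and the preimage $\widehat M=\mathbf C\setminus2\pi i\mathbf Z$ is the cover of $M$ whose group $R$ is the kernel of the winding number $\pi_1(M)\to\mathbf Z$ around $0$. So $R^{ab}=H_1(\widehat M)$ is free abelian with one generator for each point of $2\pi i\mathbf Z$, permuted by the deck group $\mathbf Z$. Stabilizers are trivial because $\pi_1(\Gamma)$ is.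

**Lemma 8.** Let $R=K_1\cap K_2$. Then $(p_1,p_2)$ induces $G_\eta/R\cong F\times F$, and as a $\mathbf Z[F\times F]$-module $R^{ab}\cong\mathbf Z[\Omega_1\sqcup\Omega_\eta]$ is a permutation module. Here $\Omega_\theta$ is a transitive $F\times F$-set, and the stabilizer of each of its points is $\mathrm{graph}(\rho)$ for some $\rho\in\mathrm{Aut}(F)$ with $[\rho]=[r_\theta]$, where $r_1=\mathrm{id}$.

*Proof.* We first find the quotient. As $\Gamma$ has real codimension 2 in $W$, $\pi_1(M)\to\pi_1(W)=F\times F$ is onto, with kernel $K_1\cap K_2=R$.

Next we compute $R^{ab}$. Let $\widetilde W$ be the universal cover of $W$, which is contractible, and let $\widetilde\Gamma,\widehat M$ be the preimages of $\Gamma,M$. Then $\widehat M=\widetilde W\setminus\widetilde\Gamma$ is connected and is the cover of $M$ with group $R$. So $R^{ab}=H_1(\widehat M;\mathbf Z)$, and the conjugation action of $G/R=F\times F$ is the deck action. Since $H_2(\widetilde W)=H_1(\widetilde W)=0$, the sequence of the pair together with excision and the Thom isomorphism gives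
$$H_1(\widehat M)\cong H_2(\widetilde W,\widehat M)\cong H_0(\widetilde\Gamma)=\mathbf Z[\pi_0(\widetilde\Gamma)] .$$
The basis element of a component is the boundary of a small transverse disc with its complex orientation. Deck transformations are holomorphic, so they preserve these orientations and permute the basis without signs.

Finally we find the stabilizers. Let $\Omega_\theta$ be the set of components of the preimage of $\Gamma_\theta$. As $\Gamma_\theta$ is connected, $F\times F$ acts transitively on $\Omega_\theta$, and the stabilizers are the conjugates of the image of $\pi_1(\Gamma_\theta)$ in $\pi_1(W)$. A loop in $\Gamma_\theta$ at $(u_0,\theta u_0)$ has the form $(\gamma,r_\theta\gamma)$ with $\gamma\in F$. Transport it to $(u_0,y_0)$ along a path that is constant in the first coordinate and is a path $\kappa$ from $y_0$ to $\theta u_0$ in the second; then apply the identification of $\pi_1(X,y_0)$ with $F$. The result is $\big(\gamma,\ (\ell\kappa)\,r_\theta\gamma\,(\ell\kappa)^{-1}\big)$. Since $\ell\kappa$ runs from $u_0$ to $\theta u_0$, this image is the graph of an automorphism $\rho$ in the class $[r_\theta]$.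 Conjugating by $(k,h)$,
$$(k,h)(g,\rho(g))(k,h)^{-1}=(g',\ h\rho(k)^{-1}\rho(g')\rho(k)h^{-1}),\qquad g'=kgk^{-1},$$
so conjugates are graphs of automorphisms differing from $\rho$ by inner ones, again in the class $[r_\theta]$. $\square$

Taking $k=1$ in the last formula and letting $h$ vary, we see that every automorphism in the class $[r_\theta]$ occurs.

## 9. An isomorphism of groups conjugates rotations

We begin the proof of Theorem 1(b). If $\eta'=\eta^{-1}$, complex conjugation is a diffeomorphism $M_\eta\to M_{\eta'}$, and for $\eta'=\eta$ there is nothing to do. Diffeomorphic spaces are homotopy equivalent, and homotopy equivalent connected spaces have isomorphic fundamental groups. What remains is: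

**Claim.** If $\varphi:G_\eta\to G_{\eta'}$ is an isomorphism, then $\eta'=\eta^{\pm1}$.

Primes denote objects belonging to $\eta'$.

**Step 1: matching the projections.** The purpose is to arrange $\varphi(K_1)=K_1'$ and $\varphi(K_2)=K_2'$. For $j=1,2$ the map $p_j'\varphi:G_\eta\to F$ is onto with kernel $\varphi^{-1}(K_j')$. By Lemma 7 this kernel is $K_1$ or $K_2$, and since $K_1'\neq K_2'$ we get $\{\varphi^{-1}(K_1'),\varphi^{-1}(K_2')\}=\{K_1,K_2\}$. If the order is reversed, use the swap $(u,y)\mapsto(y,u)$. It is a diffeomorphism $M_{\eta'}\to M_{\eta'^{-1}}$, because $y\neq\eta'u$ says $u\ne\eta'^{-1}y$, and it exchanges $K_1'$ and $K_2'$. Replacing $\eta'$ by $\eta'^{-1}$ does not change the Claim. So we may assume $\varphi(K_j)=K_j'$ for $j=1,2$. Passing to quotients, there are $\alpha,\beta\in\mathrm{Aut}(F)$ with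
$$p_1'\varphi=\alpha p_1,\qquad p_2'\varphi=\beta p_2,\qquad\varphi(R)=R'.$$

**Step 2: $\alpha[r_\eta]\alpha^{-1}=[r_{\eta'}]^{\pm1}$ in $\mathrm{Out}(F)$.** The purpose is to extract the rotation from the two curves. By Lemma 8, $\varphi$ induces an isomorphism of abelian groups $\Phi:\mathbf Z[\Omega]\to\mathbf Z[\Omega']$, with $\Omega=\Omega_1\sqcup\Omega_\eta$ and $\Omega'=\Omega'_1\sqcup\Omega'_{\eta'}$, such that $\Phi(gx)=(\alpha\times\beta)(g)\,\Phi(x)$ for $g\in F\times F$.

Let $\omega\in\Omega_\theta$ have stabilizer $\mathrm{graph}(\rho)$, $[\rho]=[r_\theta]$. Then $\Phi(\omega)\neq0$ is fixed by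
$$(\alpha\times\beta)(\mathrm{graph}(\rho))=\{(\alpha(g),\beta\rho(g)):g\in F\}=\mathrm{graph}(\beta\rho\alpha^{-1}),$$
so this group permutes the finite nonempty support of $\Phi(\omega)$. A subgroup of finite index fixes a point of the support, which lies in $\Omega'_{\theta'}$ for some $\theta'\in\{1,\eta'\}$. By Lemma 8 this subgroup lies in $\mathrm{graph}(\rho')$ with $[\rho']=[r_{\theta'}]$. Hence $\beta\rho\alpha^{-1}$ and $\rho'$ agree on a subgroup of finite index in $F$. For each $g\in F$ some power $g^k$, $k\ge1$, lies in it, so $\beta\rho\alpha^{-1}(g)$ and $\rho'(g)$ have the same $k$-th power. Roots in free groups are unique, so $\beta\rho\alpha^{-1}=\rho'$.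

Write $a=[\alpha]$, $b=[\beta]$, $r=[r_\eta]$, $r'=[r_{\eta'}]$. Applying this with $\theta=1$ and with $\theta=\eta$ gives
$$\delta:=ba^{-1}\in\{1,r'\},\qquad bra^{-1}=\delta\cdot(ara^{-1})\in\{1,r'\}.$$
These two elements are distinct because $r\ne1$. So either $\delta=1$ and $ara^{-1}=r'$, or $\delta=r'$ and $ara^{-1}=r'^{-1}$.

## 10. Why conjugacy of rotations is not enough

One would like to conclude from Step 2 that $\eta'=\eta^{\pm1}$, because a rotation through $1/5$ of a turn and one through $2/5$ look different. But $\alpha$ is only an automorphism of a free group, and $F$ by itself has forgotten which of its elements are loops around punctures. To see the failure we describe the classes $[r_\theta]$ through a covering.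

**Lemma 9.** Let $B=\pi_1(\mathbf C\setminus\{0,1\},u_0^N)$ and let $\varepsilon':B\to\mathbf Z$ be the winding number around $0$. Then $u\mapsto u^N$ makes $F$ a normal subgroup of index $N$ in $B$, and with $\chi(g)=e^{2\pi i\,\varepsilon'(g)/N}$,
$$\chi:B\to\mu_N\text{ is onto},\qquad\ker\chi=F,\qquad\varepsilon'|_F=N\varepsilon .\tag{3}$$
Let $c:B\to\mathrm{Aut}(F)$ be conjugation, $c(g)(f)=gfg^{-1}$. Then $c(g)$ has outer class $[r_{\chi(g)}]$, $c$ is injective, and $c(B)$ is the full preimage in $\mathrm{Aut}(F)$ of $\{[r_\theta]:\theta\in\mu_N\}$.

*Proof.* The preimage of $\{0,1\}$ under $u\mapsto u^N$ is $P$, so $X\to\mathbf C\setminus\{0,1\}$ is a Galois covering with group $\mu_N$ acting by multiplication. Lifting a loop $g$ from $u_0$ means following an $N$-th root, whose argument grows by $2\pi\varepsilon'(g)/N$. So the lift ends at $\chi(g)u_0$ and is closed exactly when $\chi(g)=1$. If a loop $f$ in $X$ winds $\varepsilon(f)$ times around $0$, then $f^N$ (the pointwise $N$-th power) winds $N\varepsilon(f)$ times. Finally $\chi$ is onto because $\varepsilon'$ is.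

For $g\in B$, $f\in F$, lift $gfg^{-1}$ from $u_0$. If $\tilde g$ is the lift of $g$, a path from $u_0$ to $\chi(g)u_0$, the lift is $\tilde g\cdot r_{\chi(g)}(f)\cdot\tilde g^{-1}$. This is exactly the automorphism defining $[r_{\chi(g)}]$.

If $g\neq1$ lay in $\ker c$, then $F$ would lie in the centralizer of $g$ in the free group $B$, which is cyclic; but $F$ is not abelian. So $c$ is injective. The image $c(B)$ contains $c(F)=\mathrm{Inn}(F)$ and maps onto $\{[r_\theta]\}$, so it is the full preimage. $\square$

Now take $N=5$, and let $x_0,x_1$ be free generators of $B$ given by loops around $0$ and $1$, so $\varepsilon'(x_0)=1$ and $\varepsilon'(x_1)=0$. Define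
$$\psi(x_0)=x_0^2x_1,\qquad\psi(x_1)=(x_0^2x_1)^2x_0x_1 .$$
This is an automorphism of $B$: with $w=x_0^2x_1$ and $v=x_0x_1$ we have $x_0=wv^{-1}$ and $x_1=x_0^{-1}v$, so $(w,v)$ is a basis, and so is $(w,w^2v)$. We have $\varepsilon'(\psi(x_0))=2$ and $\varepsilon'(\psi(x_1))=5$, so $\chi\circ\psi=\chi^2$. As $2$ is prime to $5$, $\psi^{-1}(\ker\chi)=\ker\chi^2=\ker\chi$, that is, $\psi(F)=F$. Put $\alpha=\psi|_F$. Then $\alpha c(g)\alpha^{-1}=c(\psi(g))$ for $g\in B$, and taking outer classes with $\chi(g)=\zeta$,
$$\alpha[r_\zeta]\alpha^{-1}=[r_{\zeta^2}].$$

So Step 2 alone does not exclude $G_\zeta\cong G_{\zeta^2}$. In fact all the data in Lemma 8 agree for $\zeta$ and $\zeta^2$: the automorphism $\alpha\times\alpha$ of $F\times F$ carries $\mathrm{graph}(\mathrm{id})$ to itself and the graphs of automorphisms in the class $[r_\zeta]$ onto those in the class $[r_{\zeta^2}]$. Since every automorphism in the relevant class occurs as a stabilizer, it matches the sets $\Omega$ and $\Omega'$. Something beyond the module $R^{ab}$ is needed.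

The example also shows what to look for. Its $\psi$ sends $\varepsilon'$ to $\varepsilon'\circ\psi$, which takes the values $2$ and $5$ on $x_0$ and $x_1$ and so is not $\pm\varepsilon'$: it does not respect the winding number around $0$. If we can show that our $\alpha$, which comes from an isomorphism $\varphi$ of the full groups, preserves $\varepsilon$ up to sign, such examples disappear. Parts (ii) and (iii) of Lemma 6 serve this purpose: the third map $t=y/u$ sees the puncture $0$, and its trace in the cohomology ring is the line $\mathbf Q(\varepsilon_a-\varepsilon_b)$.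

## 11. The winding number around the origin

We return to $\varphi$, $\alpha$, $\beta$ as in Steps 1 and 2, for general $N$.

**Step 3: $\alpha^*\varepsilon=\pm\varepsilon$ in $H^1(F;\mathbf Z)$.** The purpose is to show that $\alpha$ respects the puncture $0$. As $M_\eta$ and $M_{\eta'}$ are aspherical, $\varphi^*:H^*(M_{\eta'})\to H^*(M_\eta)$ is a ring isomorphism. From $p_1'\varphi=\alpha p_1$ and $p_2'\varphi=\beta p_2$ it maps $H_a'$ onto $H_a$ by $\alpha^*$ and $H_b'$ onto $H_b$ by $\beta^*$. So it maps the copy of $H^1(W)$ in $H^1(M_{\eta'})$ onto the copy in $H^1(M_\eta)$.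

Let $V_E'\subset H^1(M_{\eta'})$ be as in Lemma 6(iii). Then $V=\varphi^*V_E'$ is isotropic of dimension 3 and contained in neither $H_a$ nor $H_b$, and $V\cap H^1(W)=\varphi^*\big(V_E'\cap H^1(W)\big)$. By Lemma 6(ii), for $\eta$ on the left and for $\eta'$ on the right, both intersections are spanned by $\varepsilon_a-\varepsilon_b$. Hence
$$(\alpha^*\varepsilon)_a-(\beta^*\varepsilon)_b=\varphi^*(\varepsilon_a-\varepsilon_b)=k(\varepsilon_a-\varepsilon_b)\qquad\text{for some }k\in\mathbf Q^* .$$
So $\alpha^*\varepsilon=k\varepsilon$. The class $\varepsilon$ is primitive in the lattice $H^1(F;\mathbf Z)$ and $\alpha^*$ is an automorphism of this lattice, so $k\varepsilon$ is a primitive lattice vector too, and $k=\pm1$.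

**Step 4: extending $\alpha$ to $B$.** The purpose is to turn the winding number into a statement about $\chi$. By Step 2, conjugation by $[\alpha]$ sends $[r_\eta]$ to $[r_{\eta'}]^{\pm1}$. Both $\eta$ and $\eta'$ generate $\mu_N$, so this conjugation maps the group $\{[r_\theta]:\theta\in\mu_N\}$ onto itself. By Lemma 9, $c(B)$ is the full preimage of that group, so $\alpha c(B)\alpha^{-1}=c(B)$. As $c$ is injective, there is $\psi\in\mathrm{Aut}(B)$ with
$$c(\psi(g))=\alpha\,c(g)\,\alpha^{-1}\qquad(g\in B).$$
For $f\in F$ and $x\in F$ we have $\alpha\big(f\alpha^{-1}(x)f^{-1}\big)=\alpha(f)\,x\,\alpha(f)^{-1}$, so $\alpha c(f)\alpha^{-1}=c(\alpha(f))$ and $\psi|_F=\alpha$. By (3) and Step 3,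
$$(\varepsilon'\circ\psi)|_F=N\,\alpha^*\varepsilon=\pm N\varepsilon=\pm\varepsilon'|_F .$$
For any $g\in B$ we have $g^N\in F$, so $N\varepsilon'(\psi(g))=\pm N\varepsilon'(g)$ with the same sign for all $g$. Dividing by $N$ gives $\varepsilon'\circ\psi=\pm\varepsilon'$, hence $\chi\circ\psi=\chi^{\pm1}$.

**Step 5: conclusion.** Compute one outer class in two ways. Take $g\in B$ with $\chi(g)=\eta$. By Lemma 9 and Step 2, $\alpha c(g)\alpha^{-1}$ has outer class $\alpha[r_\eta]\alpha^{-1}=[r_{\eta'}]^{\pm1}$. It also equals $c(\psi(g))$, whose class is $[r_{\chi(\psi(g))}]=[r_{\eta}]^{\pm1}$ by Step 4. The two signs are independent, but in either case $[r_{\eta'}]=[r_\eta]^{\pm1}$. As $\theta\mapsto[r_\theta]$ is an injective homomorphism, $\eta'=\eta^{\pm1}$. This proves the Claim, and with it Theorem 1 and Corollary 2. $\square$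

The hypothesis $N\ge3$ entered twice: in the rank estimate of Lemma 6(ii), and through $N+1\ge4$ in Lemma 7.

## 12. Every dimension from two upward

**Proof of Theorem 3.** The case $n=1$ was settled in Section 2. Let $n\ge2$.

**Step 1: the arrangements.** To raise the dimension, take in $\mathbf C^{n+1}=\mathbf C^3\times\mathbf C^{n-2}$, with coordinates $t_1,\dots,t_{n-2}$ on the second factor, the hyperplanes $H\times\mathbf C^{n-2}$ for $H\in\mathscr A_\eta$ and the coordinate hyperplanes $\{t_j=0\}$, $1\le j\le n-2$. For $n=2$ this is $\mathscr A_\eta$ itself.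

**Step 2: lattice and supersolvability.** We check that the lattice does not depend on $\eta$ and has a modular chain. Every flat is a product $S\times T$, with $S$ a flat of $\mathscr A_\eta$ and $T$ an intersection of coordinate hyperplanes of $\mathbf C^{n-2}$. So the lattice is $L(\mathscr A_\eta^*)\times\mathrm{Bool}_{n-2}$, where $\mathrm{Bool}_{n-2}$ is the lattice of subsets of an $(n-2)$-element set. By Theorem 1(a) it is independent of $\eta$ up to isomorphism. Rank is additive, and meets and joins are componentwise, so a pair of modular elements is modular. In a Boolean lattice every element is modular, since $|S|+|T|=|S\cap T|+|S\cup T|$. Let $\hat0=S_0<S_1<S_2<S_3=\hat1$ be a modular maximal chain of $L(\mathscr A_\eta^*)$ and $\hat0=T_0<\dots<T_{n-2}=\hat1$ any maximal chain of the Boolean lattice. Then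
$$(S_0,\hat0)<(S_1,\hat 0)<(S_2,\hat0)<(\hat1,\hat0)<(\hat1,T_1)<\dots<(\hat1,\hat1)$$
is a maximal chain of modular elements, so the arrangement is supersolvable.

**Step 3: the groups.** We show that the groups remember $G_\eta$. As $z=0$ belongs to the arrangement, we may normalize $z=1$ on the complement in $\mathbf{CP}^n$, which is therefore $M_\eta\times(\mathbf C^*)^{n-2}$, with fundamental group $G_\eta\times\mathbf Z^{n-2}$. By Lemma 4 the center of $G_\eta$ is trivial, so the center of this product is $\mathbf Z^{n-2}$ and the quotient by the center is $G_\eta$. An isomorphism $G_\eta\times\mathbf Z^{n-2}\cong G_{\eta'}\times\mathbf Z^{n-2}$ therefore induces $G_\eta\cong G_{\eta'}$, and $\eta'=\eta^{\pm1}$ by Theorem 1(b).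

**Step 4: counting.** With $\phi$ Euler's function, the primitive $N$-th roots of unity form $\phi(N)/2$ classes $\{\eta,\eta^{-1}\}$, each with two elements since $N\ge3$. One root from each class gives $\phi(N)/2$ supersolvable arrangements in $\mathbf{CP}^n$ with isomorphic lattices and pairwise non-isomorphic fundamental groups of complements. Given $m$, choose a prime $N\ge3$ with $N\ge2m+1$; then $\phi(N)/2=(N-1)/2\ge m$. Homotopy equivalent connected spaces have isomorphic fundamental groups, so the complements are pairwise not homotopy equivalent. $\square$
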